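\title{A restless Markov chain on a compact space that mixes perfectly in two steps}

\begin{abstract}
A Markov chain on a metric space is restless if every step is longer than a fixed $\epsilon>0$, and it mixes perfectly in $k$ steps if its law at time $k$ does not depend on the starting point. On a finite set a trace argument shows that no chain has both properties. We construct a chain with both properties on a countable compact metric space, with $k=2$ and a kernel that is continuous in total variation. We also show that a compact metric space carries a restless, perfectly mixing chain if and only if it has at least three accumulation points; that $k=1$ is never possible; and that $k=2$ is impossible with at most three accumulation points and possible with at least $2^{19}$.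
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(\Omega,d)$ be a metric space. A (time-homogeneous) Markov chain $(X_n)_{n\ge0}$ on $\Omega$ is given by a Borel probability kernel $P$: each $P(x,\cdot)$ is a Borel probability measure, and $x\mapsto P(x,A)$ is Borel for each Borel set $A$. No continuity is assumed. We write $P^k$ for the $k$-step kernel, $\mathbb P_x$ for the law of the chain started at $x$, and $B(x,r)$, $\bar B(x,r)$ for open and closed balls. For an integer $k\ge1$ and a real $\epsilon>0$ consider two properties.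
\begin{description}
\item[(M$_k$) Perfect mixing in $k$ steps.] There is a probability $\pi$ with $P^k(x,\cdot)=\pi$ for all $x\in\Omega$.
\item[(R$_\epsilon$) $\epsilon$-restlessness.] $\mathbb P_x(d(x,X_1)>\epsilon)=1$, that is, $P(x,\bar B(x,\epsilon))=0$, for all $x\in\Omega$.
\end{description}
Under (M$_k$) the measure $\pi$ is stationary, since $\pi P=P^{k+1}(x,\cdot)=\int P(x,dy)P^k(y,\cdot)=\pi$, and it is the only stationary distribution, since $\nu P=\nu$ gives $\nu=\nu P^k=\pi$.

The two properties pull against each other. The first says that the chain forgets its starting point exactly in bounded time. The second says that each state keeps a definite piece of information about the previous one, namely that it was not nearby. The open problem session \cite{Simons} asks: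
\begin{quote}
Is there a Markov chain on a compact metric space that satisfies (M$_k$) and (R$_\epsilon$) for some $k\ge1$ and $\epsilon>0$?
\end{quote}
As recorded there, no chain on a finite state space and no reversible chain has both properties, whereas on non-compact spaces such chains exist, for example on an uncountable set with the discrete metric, and also on a non-compact countable space. At scale $\epsilon$ a compact space looks finite, so one would guess that the answer is no. It is yes.

We measure the distance between measures in the total variation norm, which for measures carried by a countable set is the $\ell^1$ norm $\|\nu-\nu'\|=\sum_y|\nu(y)-\nu'(y)|$. If $x\mapsto P(x,\cdot)$ is continuous in this norm, then $Pu(x)=\int u\,dP(x,\cdot)$ is continuous for every bounded Borel $u$, because $|Pu(x)-Pu(x')|\le\|u\|_\infty\|P(x,\cdot)-P(x',\cdot)\|$; such a chain is both Feller and strong Feller.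

\begin{theorem}\label{thm:example}
There are a countable compact metric space $(\Omega_0,d)$, a Markov kernel $P$ on $\Omega_0$ with $x\mapsto P(x,\cdot)$ continuous in total variation, and a probability $\pi$ such that $P^2(x,\cdot)=\pi$ and $\mathbb P_x(d(x,X_1)=1)=1$ for all $x\in\Omega_0$. Thus \textup{(M$_2$)} and \textup{(R$_\epsilon$)} hold for every $\epsilon<1$.
\end{theorem}

The construction can be moved to other compact spaces, and the trace argument for finite sets can be pushed to spaces that are nearly finite. Together they decide which compact spaces carry such a chain. An \emph{accumulation point} of $\Omega$ is a point that is not isolated.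

\begin{theorem}\label{thm:spaces}
Let $(\Omega,d)$ be a nonempty compact metric space and let $N=2^{19}$.
\begin{enumerate}
\item[(a)] No chain on $\Omega$ satisfies \textup{(M$_1$)} and \textup{(R$_\epsilon$)} for some $\epsilon>0$.
\item[(b)] There is a chain on $\Omega$ satisfying \textup{(M$_k$)} and \textup{(R$_\epsilon$)} for some $k\ge1$ and $\epsilon>0$ if and only if $\Omega$ has at least three accumulation points.
\item[(c)] If $\Omega$ has at most three accumulation points, no chain on $\Omega$ satisfies \textup{(M$_2$)} and \textup{(R$_\epsilon$)} for some $\epsilon>0$.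
\item[(d)] If $\Omega$ has at least $N$ accumulation points (for example if $\Omega$ is uncountable, such as $[0,1]$), there is a chain on $\Omega$ satisfying \textup{(M$_2$)} and \textup{(R$_\epsilon$)} for some $\epsilon>0$, with a kernel continuous in total variation.
\end{enumerate}
\end{theorem}

Whether $k=2$ is possible when the number of accumulation points lies between $4$ and $N-1$ is not determined here.

Section~\ref{sec:easy} turns the question into one about finite colorings and collects the easy obstructions, including part (a). Section~\ref{sec:model} shows on a small signed model how the trace obstruction is evaded, and Section~\ref{sec:chain} turns the model into a true Markov chain with $N$ colors. Section~\ref{sec:compact} proves Theorem~\ref{thm:example} and part (d), Section~\ref{sec:three} the ``if'' half of (b), and Section~\ref{sec:trace} the ``only if'' half of (b) and part (c).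

\section{Colorings and the first obstructions}\label{sec:easy}

Let $P$ be $\epsilon$-restless on a compact space $\Omega$. Cover $\Omega$ by finitely many balls of radius $\epsilon/2$ and make them disjoint. This gives a partition into nonempty Borel sets $A_1,\dots,A_q$ of diameter at most $\epsilon$, and
\begin{equation}\label{eq:partition}
P(x,A_j)=0\qquad\text{for all }x\in A_j .
\end{equation}
If we call $j$ the color of the points of $A_j$, the chain changes color at every step. This is what compactness adds to the problem. For the discrete metric, (R$_\epsilon$) with $\epsilon<1$ asks only that $P(x,\{x\})=0$; on a compact space the chain must avoid a whole color class, out of finitely many. Conversely, a chain that changes color at every step becomes restless once its color classes are placed far apart. So we look for perfectly mixing chains that respect a finite coloring. Four obstructions are immediate.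

\emph{One step: proof of Theorem~\ref{thm:spaces}(a).} If $P(x,\cdot)=\pi$ for all $x$, then \eqref{eq:partition} gives $\pi(A_j)=0$ for all $j$, so $\pi(\Omega)=0$, which is absurd.

\emph{Two colors.} If a chain changes color at every step and only two colors occur, the color of $X_k$ is determined by that of $X_0$, and starting points of different colors give different colors at time $k$. So (M$_k$) fails for every $k$.

\emph{Reversible chains.} Suppose that (M$_k$) holds and $P$ is self-adjoint on $L^2(\pi)$. Let $\Pi u=\left(\int u\,d\pi\right)\mathbf 1$. Since $P\Pi=\Pi P=\Pi^2=\Pi$, the self-adjoint operator $T=P-\Pi$ satisfies $T^k=P^k-\Pi=0$, and $\|T^{2^j}\|=\|T\|^{2^j}$ forces $T=0$. Then $\pi(A_j)^2=\int\mathbf 1_{A_j}P\mathbf 1_{A_j}\,d\pi=0$ for all $j$, the same contradiction as for one step.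

\emph{Finite state spaces.} Here the obstruction is a trace.

\begin{lemma}\label{lem:trace}
Let $M$ be a finite-dimensional real vector space, $\mathbf 1\in M$ a nonzero vector, and $T:M\to M$ a linear map with $T\mathbf 1=\mathbf 1$ and $T^kM\subset\mathbb R\mathbf 1$. Then $\operatorname{tr}T=1$.
\end{lemma}

\begin{proof}
In a basis that begins with $\mathbf 1$ the matrix of $T$ is block triangular. Its diagonal blocks are $(1)$ and the matrix of the map induced on $M/\mathbb R\mathbf 1$, which is nilpotent and so has trace $0$.
\end{proof}

If $\Omega$ is finite, (M$_k$) and the lemma give $\sum_xP(x,x)=1$, while restlessness gives $P(x,x)=0$ for all $x$. An example must therefore be infinite and non-reversible, use at least three colors, and have zero diagonal although every finite perfectly mixing matrix has trace $1$.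

\section{Sending the trace to infinity}\label{sec:model}

Let $S$ be a countable set and $\pi$ a probability on $S$ with $\pi(y)>0$ for all $y$. Write $\langle u\rangle=\sum_y\pi(y)u(y)$, entrywise for vector- and matrix-valued $u$. We look for $P$ in the form $P(x,y)=p(x,y)\pi(y)$. The rows of $P$ sum to $1$ and $P^2(x,z)=\pi(z)$ exactly when
\begin{equation}\label{eq:mix}
\sum_yp(x,y)\pi(y)=1,\qquad\sum_yp(x,y)\pi(y)p(y,z)=1\qquad(x,z\in S).
\end{equation}
A kernel $p(x,y)=1-\eta(x)\zeta(y)$ satisfies \eqref{eq:mix} if $\eta$ and $\zeta$ have mean zero and $\langle\zeta\eta\rangle=0$. A convenient source of such pairs is $\eta=w+v$, $\zeta=w-v$ with $\mathbf 1,w,v$ orthonormal, for then $\langle\zeta\eta\rangle=\langle w^2\rangle-\langle v^2\rangle=0$. We use infinitely many such pairs, with vector values.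

\begin{lemma}\label{lem:mix}
Let $D_0,D_1,\dots$ be positive integers and let $w_n,v_{n+1}:S\to\mathbb R^{D_n}$ $(n\ge0)$ be bounded functions. Suppose that the coordinates of $\mathbf 1,w_0,v_1,w_1,v_2,\dots$ form an orthonormal system in $L^2(\pi)$, and that at each point of $S$ only finitely many of these functions are nonzero. Put $\eta_n=w_n+v_{n+1}$, $\zeta_n=w_n-v_{n+1}$ and
\begin{equation}\label{eq:p}
p(x,y)=1-\sum_{n\ge0}\frac1{D_n}\,\eta_n(x)\cdot\zeta_n(y).
\end{equation}
Then \eqref{eq:mix} holds, and
\begin{equation}\label{eq:expand}
p(x,y)=1-\frac{w_0(x)\cdot w_0(y)}{D_0}+\alpha(x,y)+\beta(x,y)+\gamma(x,y),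
\end{equation}
where
\begin{align*}
\alpha(x,y)&=\frac1{D_0}\big[w_0(x)\cdot v_1(y)-v_1(x)\cdot w_0(y)\big],\\
\beta(x,y)&=\sum_{n\ge1}\Big[\frac{v_n(x)\cdot v_n(y)}{D_{n-1}}-\frac{w_n(x)\cdot w_n(y)}{D_n}\Big],\\
\gamma(x,y)&=\sum_{n\ge1}\frac1{D_n}\big[w_n(x)\cdot v_{n+1}(y)-v_{n+1}(x)\cdot w_n(y)\big].
\end{align*}
\end{lemma}

\begin{proof}
Orthogonality to $\mathbf 1$ gives $\langle\eta_n\rangle=\langle\zeta_n\rangle=0$. Moreover $\langle\zeta_m\eta_n^T\rangle=0$ for all $m,n$: for $m\ne n$ the four functions $w_m,v_{m+1},w_n,v_{n+1}$ have mutually orthogonal coordinates, and for $m=n$ the mean is $\langle w_nw_n^T\rangle-\langle v_{n+1}v_{n+1}^T\rangle=I-I$. For fixed $x$ and $z$, both $p(x,\cdot)$ and $p(\cdot,z)$ are finite sums of bounded functions, because only finitely many $\eta_m(x)$ and $\zeta_n(z)$ are nonzero. We may therefore expand term by term. The first sum in \eqref{eq:mix} is $1-\sum_mD_m^{-1}\eta_m(x)\cdot\langle\zeta_m\rangle=1$, and the second is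
\[
1-\sum_m\frac{\eta_m(x)\cdot\langle\zeta_m\rangle}{D_m}-\sum_n\frac{\langle\eta_n\rangle\cdot\zeta_n(z)}{D_n}+\sum_{m,n}\frac{\eta_m(x)^T\langle\zeta_m\eta_n^T\rangle\zeta_n(z)}{D_mD_n}=1 .
\]
For \eqref{eq:expand}, expand $-\eta_n(x)\cdot\zeta_n(y)$ into four products, group $v_n(x)\cdot v_n(y)$ with $w_n(x)\cdot w_n(y)$, and separate the mixed products with $n=0$ from those with $n\ge1$.
\end{proof}

Consider the diagonal. The terms $\alpha$ and $\gamma$ are antisymmetric in $x,y$, so
\[
p(x,x)=1-\frac{|w_0(x)|^2}{D_0}+\frac{|v_1(x)|^2}{D_0}-\frac{|w_1(x)|^2}{D_1}+\frac{|v_2(x)|^2}{D_1}-\cdots,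
\]
and by orthonormality each term has $\pi$-mean $\pm1$. The trace $\sum_xP(x,x)$ is the $\pi$-mean of $p(x,x)$, so formally it equals $1-1+1-1+\cdots$. Grouped as in \eqref{eq:p} the series reads $1-(1-1)-(1-1)-\cdots=1$; this grouping gives mixing, and with finitely many pairs it gives the true trace, in agreement with Lemma~\ref{lem:trace}. Grouped as in \eqref{eq:expand} it reads $(1-1)+(1-1)+\cdots=0$. The plan is to make the second grouping cancel \emph{pointwise}. We take $|w_0|^2=D_0$ everywhere, which cancels the constant $1$. Mixing requires the partner $v_1$, which spoils the diagonal on its support $S_1$. We repair this with $w_1$, supported on the same set. Its partner $v_2$ lives on a new set $S_2$ and is repaired there by $w_2$, and so on without end.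

\subsection*{A signed model with four states per level}
Take all $D_n=1$. Let $S=\bigsqcup_{n\ge1}S_n$ with $S_n$ a copy of $\{\pm1\}^2$, and give each point of $S_n$ mass $2^{-n}/4$. For $x=(\sigma,s)\in S_n$ put
\[
w_0(x)=\sigma,\qquad v_n(x)=2^{n/2}s,\qquad w_n(x)=2^{n/2}\sigma s,
\]
and let $v_n=w_n=0$ off $S_n$ for $n\ge1$. On each level the functions $1,\sigma,s,\sigma s$ are orthogonal, and $\langle v_n^2\rangle=\langle w_n^2\rangle=2^{-n}2^n=1$, so Lemma~\ref{lem:mix} applies. For $x=(\sigma,s)\in S_m$ and $y=(\sigma',s')\in S_n$ we get $p(x,y)=1-\sigma\sigma'+\alpha+\beta+\gamma$ with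
\begin{align*}
\alpha&=\sqrt2\,\big(\sigma s'\,\mathbf 1_{n=1}-s\sigma'\,\mathbf 1_{m=1}\big),\qquad\beta=2^nss'(1-\sigma\sigma')\,\mathbf 1_{m=n},\\
\gamma&=2^{m+1/2}\sigma ss'\,\mathbf 1_{n=m+1}-2^{n+1/2}\sigma'ss'\,\mathbf 1_{m=n+1}.
\end{align*}
For $x=y$ all terms vanish. So $P$ is a real matrix with row sums $1$, with $P^2(x,z)=\pi(z)$, and with zero diagonal: the trace obstruction is gone. If we regard $\sigma$ as a color, then $1-\sigma\sigma'$ and $\beta$ vanish for equal colors as well. Three defects remain, and each dictates a feature of the real construction.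
\begin{enumerate}
\item \emph{Negative entries.} For $m=n\ge2$, $\sigma\ne\sigma'$, $s\ne s'$ we have $p=2(1-2^n)<0$. The size $2^n$ cannot be avoided on the diagonal, since $v_n$ has norm $1$ and lives on a set of mass $2^{-n}$, and for scalars the products off the diagonal are equally large. For vectors in high dimension they need not be: the values of $v_n$ at points of different colors can be made almost orthogonal.
\item \emph{Consecutive levels.} The term $\gamma$ does not vanish for $\sigma=\sigma'$. We use disjoint sets of colors on odd and on even levels. Then $\gamma$ only has to be small compared with the main term $1-w_0(x)\cdot w_0(y)/D_0$, which must be bounded below for all pairs of different colors.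
\item \emph{The first level.} The term $\alpha$ does not vanish for $\sigma=\sigma'$ either, for instance when $m\ge2$ and $n=1$. With vectors we can require $v_1(y)\perp w_0(y)$; as $w_0$ depends only on the color, this kills $\alpha$ for equal colors.
\end{enumerate}

\section{A chain with $2^{19}$ colors}\label{sec:chain}

\begin{proposition}\label{prop:chain}
There are a countable set $S$, a probability $\pi$ on $S$, a map $f:S\to C$ with $|C|=N=2^{19}$, and a stochastic matrix $P$ on $S$ such that $P^2(x,y)=\pi(y)$ for all $x,y$, and $P(x,y)=0$ if and only if $f(x)=f(y)$.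
\end{proposition}

\subsection{Colors}
Let $K=2^{17}$ and $g=2K$. The Sylvester--Hadamard matrices are defined by $H_1=(1)$ and $H_{2m}=\left(\begin{smallmatrix}H_m&H_m\\H_m&-H_m\end{smallmatrix}\right)$; the matrix $H_m$ has entries $\pm1$ and $H_mH_m^T=mI$. Let $e_1,\dots,e_K$ be the standard basis of $\mathbb R^K$ and $b_1,\dots,b_K$ the rows of $K^{-1/2}H_K$, an orthonormal basis with $|e_i\cdot b_j|=K^{-1/2}$. Let $C=C_{\mathrm{odd}}\sqcup C_{\mathrm{even}}$, where $C_{\mathrm{odd}}$ labels the $g$ vectors $\pm e_i$ and $C_{\mathrm{even}}$ the $g$ vectors $\pm b_i$, so that $|C|=4K=2^{19}$. Let $z_c$ be the unit vector labeled by $c$. For $c\ne c'$ the product $z_c\cdot z_{c'}$ is $0$, $-1$ or $\pm K^{-1/2}$, so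
\begin{equation}\label{eq:room}
z_c\cdot z_{c'}\le\tfrac12\qquad(c\ne c').
\end{equation}
For $n\ge1$ let $C_n$ be $C_{\mathrm{odd}}$ or $C_{\mathrm{even}}$ according to the parity of $n$. Since $\sum_ib_ib_i^T=I$ for any orthonormal basis,
\begin{equation}\label{eq:design}
\sum_{c\in C_n}z_c=0,\qquad\sum_{c\in C_n}z_cz_c^T=2I .
\end{equation}
The function $w_0$ will be $\sqrt K\,z_{f(x)}$. The main term of \eqref{eq:expand} is then $1-z_{f(x)}\cdot z_{f(y)}$, which vanishes for equal colors and by \eqref{eq:room} is at least $\frac12$ otherwise; this is the room left for the errors $\alpha,\beta,\gamma$. The identities \eqref{eq:design} will make the coordinates of $w_0$ centered and orthonormal.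

\subsection{Frames and their complements}
The values of $v_n$ lie in $\mathbb R^{D_{n-1}}$, the space of its partner $w_{n-1}$. We take their directions from one orthonormal basis per color; on level $1$ the basis for color $a$ spans only $z_a^\perp$, to remove the third defect. The directions of $w_n$ must then satisfy three demands: the coordinates of $w_n$ are orthonormal and orthogonal to those of $v_n$; the term $\beta$ vanishes for equal colors; and $\beta$ is small for different colors. All three are met by completing a matrix with orthonormal columns to an orthogonal matrix, and this step fixes $D_n$.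

Put $D_0=K$, $m_1=K-1$, $m_n=D_{n-1}$ for $n\ge2$, and for $n\ge1$
\[
I_n=C_n\times\{1,\dots,m_n\},\qquad D_n=|I_n|-D_{n-1}=gm_n-D_{n-1}.
\]
Thus $D_1=2K^2-3K\ge K^2$ and $D_n=(2K-1)D_{n-1}$ for $n\ge2$, so that
\begin{equation}\label{eq:dims}
D_n\ge D_{n-1}\ge K^n\qquad(n\ge1).
\end{equation}
On level $n$, choose vectors $u_n(a,i)\in\mathbb R^{D_{n-1}}$, $(a,i)\in I_n$, such that for each $a\in C_n$ the family $(u_n(a,i))_i$ is an orthonormal basis of $z_a^\perp\subset\mathbb R^K$ if $n=1$, and of $\mathbb R^{D_{n-1}}$ if $n\ge2$. Whatever the choice,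
\begin{equation}\label{eq:frame}
\sum_{\iota\in I_n}u_n(\iota)u_n(\iota)^T=\kappa_nI,\qquad\kappa_n=\frac{|I_n|}{D_{n-1}} .
\end{equation}
Indeed, for $n\ge2$ the sum is $gI$ and $\kappa_n=g$. For $n=1$ it is $\sum_{a\in C_1}(I-z_az_a^T)=(2K-2)I$ by \eqref{eq:design}, and $\kappa_1=2K(K-1)/K=2K-2$.

By \eqref{eq:frame} the $|I_n|\times D_{n-1}$ matrix $U_n$ with rows $\kappa_n^{-1/2}u_n(\iota)^T$ satisfies $U_n^TU_n=I$. Complete its columns to an orthonormal basis of $\mathbb R^{I_n}$. This gives an orthogonal matrix $[U_n\ W_n]$, where $W_n$ has $D_n$ columns, $W_n^TW_n=I$ and $U_n^TW_n=0$. Let $\omega_n(\iota)^T$ be the rows of $W_n$. The rows of an orthogonal matrix are orthonormal too, so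
\begin{equation}\label{eq:compl}
\omega_n(\iota)\cdot\omega_n(\iota')=\delta_{\iota\iota'}-\kappa_n^{-1}u_n(\iota)\cdot u_n(\iota'),\qquad|\omega_n(\iota)|^2=1-\kappa_n^{-1}=\frac{D_n}{|I_n|}>0 .
\end{equation}
The vectors $\omega_n$ thus inherit from the $u_n$ both the orthogonality within a color and any near-orthogonality between colors. Write $\hat\omega_n=\omega_n/|\omega_n|$. The signed model is the case $D_n=1$, $I_n=\{\pm1\}$, $u_n(\sigma)=1$, $\omega_n(\sigma)=\sigma/\sqrt2$ of this completion.

\subsection{Flat bases}
Level $n$ will have mass $\mu_n=2^{-n}$, and the products in $\beta$ and $\gamma$ carry a factor of order $1/\mu_n$. So we need inner products below a small multiple of $\mu_n$; let $t_n=\mu_n/16$. Random bases achieve this because the dimensions grow like $K^n$, much faster than $t_n^{-2}=256\cdot4^n$.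

\begin{lemma}\label{lem:cap}
Let $u$ be uniform on the unit sphere of a $D$-dimensional Euclidean space, $|y|\le1$ and $t>0$. Then $\Pr(|u\cdot y|\ge t)\le2e^{-Dt^2/2}$.
\end{lemma}

\begin{proof}
Replacing $y\ne0$ by $y/|y|$ only enlarges the event, so let $|y|=1$. A standard Gaussian vector can be written $G=|G|u$ with $|G|$ and $u$ independent. The variable $G\cdot y$ is standard normal, with $E(G\cdot y)^{2j}=(2j)!/(2^jj!)$, and $E|G|^{2j}=D(D+2)\cdots(D+2j-2)\ge D^j$. Hence $E(u\cdot y)^{2j}=E(G\cdot y)^{2j}/E|G|^{2j}\le(2j)!/(2^jj!D^j)$. Odd moments vanish by symmetry, so $Ee^{\lambda u\cdot y}\le\sum_j\lambda^{2j}/(2^jj!D^j)=e^{\lambda^2/2D}$. Markov's inequality with $\lambda=Dt$ gives $\Pr(\pm u\cdot y\ge t)\le e^{\lambda^2/2D-\lambda t}=e^{-Dt^2/2}$ for each sign.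
\end{proof}

\begin{lemma}\label{lem:flat}
The bases $u_n$ and the completions $W_n$ can be chosen so that:
\begin{enumerate}
\item[(F1)] $|u_n(a,i)\cdot u_n(b,j)|\le t_n$ for all $n\ge1$ and all $(a,i),(b,j)\in I_n$ with $a\ne b$;
\item[(F2)] $|u_1(\iota)\cdot z_c|\le t_1$ for all $\iota\in I_1$ and $c\in C$;
\item[(F3)] $|u_n(\iota)\cdot\hat\omega_{n-1}(\iota')|\le t_n$ for all $n\ge2$, $\iota\in I_n$ and $\iota'\in I_{n-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We proceed level by level. Given $u_m$ and $W_m$ for $m<n$, choose the bases for the colors $a\in C_n$ independently, each as the image of a fixed orthonormal basis under a Haar-distributed orthogonal map. Each basis vector is uniform on its unit sphere, and vectors of different colors are independent. Every inequality required on level $n$ has the form $|u\cdot y|\le t_n$ with $u$ a basis vector and $y$ a unit vector that is fixed or independent of $u$. So Lemma~\ref{lem:cap} bounds its probability of failure; for $n=1$ we apply it in $z_a^\perp$, of dimension $K-1$, to the projection of $y$. It suffices to show that these bounds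 add up to less than $1$. We then fix a good choice of $u_n$, take any completion $W_n$, and continue.

\emph{Level $1$.} We have $|I_1|\le2K^2$, and there are $2K$ vectors $z_c$ up to sign. So (F1) and (F2) consist of at most $\frac12|I_1|^2+2K|I_1|\le2K^4+4K^3\le4K^4$ inequalities. As $t_1^2/2=1/2048$, the total failure probability is at most $8K^4e^{-(K-1)/2048}$. This is less than $1$, since $\ln(8K^4)=71\ln2<50$ and $(K-1)/2048>63$.

\emph{Level $n\ge2$.} Put $D=D_{n-1}\ge K^n\ge K^2$. Then $|I_n|=2KD$ and $|I_{n-1}|=D_{n-2}+D_{n-1}\le2D$, so (F1) and (F3) consist of at most $2K^2D^2+4KD^2\le4K^2D^2\le4D^3$ inequalities. Since $4^n\le K^{n/2}\le\sqrt D$, we have $Dt_n^2/2=D4^{-n}/512\ge\sqrt D/512$. The total failure probability is at most $8\xi^6e^{-\xi/512}$ with $\xi=\sqrt D\ge K$. This function decreases for $\xi>6\cdot512$, and at $\xi=K=2^{17}$ it is less than $1$, since $\ln(8\cdot2^{102})=105\ln2<73$ and $K/512=256$.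
\end{proof}

The level-$1$ estimate is where the large value of $K$, and hence of $N$, is needed.

\subsection{The kernel}
Let $S_n=I_n\times\{\pm1\}$ and $S=\bigsqcup_{n\ge1}S_n$; call $n$ the \emph{level} of the points of $S_n$. Put $f(a,i,s)=a$, and $\pi(x)=\mu_n/(2|I_n|)$ for $x\in S_n$, so that $\pi(S_n)=\mu_n$ and $\pi(S)=1$. Define $w_0(x)=\sqrt K\,z_{f(x)}$ on $S$ and, for $n\ge1$ and $x=(\iota,s)\in S_n$,
\[
v_n(x)=s\sqrt{\frac{D_{n-1}}{\mu_n}}\,u_n(\iota),\qquad w_n(x)=s\sqrt{\frac{|I_n|}{\mu_n}}\,\omega_n(\iota)=s\sqrt{\frac{D_n}{\mu_n}}\,\hat\omega_n(\iota),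
\]
with $v_n=w_n=0$ off $S_n$. These functions are bounded, and at most three are nonzero at each point. We check orthonormality.
\begin{itemize}
\item Each $\iota\in I_n$ carries mass $\mu_n/|I_n|$. Hence $\langle v_nv_n^T\rangle=\kappa_n^{-1}\sum_\iota u_n(\iota)u_n(\iota)^T=I$ by \eqref{eq:frame}, $\langle w_nw_n^T\rangle=W_n^TW_n=I$, and $\langle v_nw_n^T\rangle$ is a multiple of $U_n^TW_n=0$.
\item For $n\ge1$ the functions $v_n,w_n$ are odd in $s$, while $\mathbf 1$, $w_0$ and $\pi$ do not depend on $s$; so $v_n,w_n$ are orthogonal to $\mathbf 1$ and $w_0$. This is the only purpose of the sign $s$. Functions of different levels $n\ge1$ have disjoint supports.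
\item Each color $a\in C_n$ has mass $\mu_n/g$ in $S_n$. By \eqref{eq:design}, $\langle w_0\rangle=0$ and $\langle w_0w_0^T\rangle=\sum_n\frac{\mu_n}g\,K\cdot2I=I$.
\end{itemize}
Define $p$ by \eqref{eq:p} and $P(x,y)=p(x,y)\pi(y)$. By Lemma~\ref{lem:mix}, $P$ has row sums $1$, $P^2(x,y)=\pi(y)$, and for $f(x)=a$, $f(y)=b$
\begin{equation}\label{eq:final}
p(x,y)=1-z_a\cdot z_b+\alpha(x,y)+\beta(x,y)+\gamma(x,y).
\end{equation}
By the supports, $\beta(x,y)=0$ unless $x,y$ have the same level, and $\gamma(x,y)=0$ unless their levels are consecutive.

\begin{proof}[Proof of Proposition~\ref{prop:chain}]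
It remains to show that $p(x,y)=0$ if $a=b$ and $p(x,y)>0$ if $a\ne b$.

\emph{Equal colors.} Here $1-z_a\cdot z_b=0$. Both $w_0(x)$ and $w_0(y)$ are multiples of $z_a$, and each of $v_1(x),v_1(y)$ is $0$ or a multiple of some $u_1(a,i)\perp z_a$; so $\alpha=0$. Consecutive levels have disjoint sets of colors, so $\gamma=0$. If $x=(a,i,s)$ and $y=(a,j,s')$ both lie in $S_n$, then $u_n(a,i)\cdot u_n(a,j)=\delta_{ij}$, and \eqref{eq:compl} gives $\omega_n(a,i)\cdot\omega_n(a,j)=(1-\kappa_n^{-1})\delta_{ij}=\delta_{ij}D_n/|I_n|$. Therefore
\[
\frac{v_n(x)\cdot v_n(y)}{D_{n-1}}=\frac{ss'\delta_{ij}}{\mu_n}=\frac{w_n(x)\cdot w_n(y)}{D_n},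
\]
so $\beta=0$ and $p(x,y)=0$.

\emph{Different colors.} By (F2) each of the two terms of $\alpha$ is at most $\frac1K\sqrt K\sqrt{K/\mu_1}\,t_1=\sqrt2/32$ in absolute value, so $|\alpha|\le\sqrt2/16<0.09$. If $x=(\iota,s)$ and $y=(\iota',s')$ both lie in $S_n$, then $\iota\ne\iota'$, and \eqref{eq:compl} with $|I_n|/\kappa_n=D_{n-1}$ gives
\[
w_n(x)\cdot w_n(y)=-ss'\frac{D_{n-1}}{\mu_n}\,u_n(\iota)\cdot u_n(\iota')=-v_n(x)\cdot v_n(y).
\]
By (F1) and \eqref{eq:dims},
\[
|\beta|=\Big(\frac1{D_{n-1}}+\frac1{D_n}\Big)|v_n(x)\cdot v_n(y)|\le\frac2{D_{n-1}}\cdot\frac{D_{n-1}}{\mu_n}\,t_n=\frac18 .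
\]
If $x,y$ lie in levels $n$ and $n+1$, in either order, only one product in $\gamma$ can be nonzero, and (F3) gives
\[
|\gamma|\le\frac1{D_n}\sqrt{\frac{D_n}{\mu_n}}\sqrt{\frac{D_n}{\mu_{n+1}}}\;t_{n+1}=\frac{t_{n+1}}{\sqrt{\mu_n\mu_{n+1}}}=\frac1{16\sqrt2}<\frac18 .
\]
As $\beta$ and $\gamma$ are never both nonzero, $|\beta+\gamma|\le\frac18$. With \eqref{eq:room} we obtain $p(x,y)\ge1-\frac12-0.09-\frac18>\frac14$.
\end{proof}

\subsection{Rows at infinity}
To place the chain continuously on a compact space we need the rows $P(x,\cdot)$ to converge as $x$ goes to infinity within a color class. They do, because the terms of \eqref{eq:final} that depend on more than the color of $x$ are bounded and live near the level of $x$, where $\pi$ has little mass.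

\begin{lemma}\label{lem:rows}
For $c\in C$ let $P_c(y)=\big(1-z_c\cdot z_{f(y)}+K^{-1/2}z_c\cdot v_1(y)\big)\pi(y)$. If $n\ge2$, $x\in S_n$ and $f(x)=c$, then $\|P(x,\cdot)-P_c\|\le2^{-n}$. Moreover $P_c$ is a probability on $S$, $P_c(f^{-1}(c))=0$, and $P_cP=\pi$.
\end{lemma}

\begin{proof}
Since $v_1(x)=0$, we have $\alpha(x,y)=K^{-1/2}z_c\cdot v_1(y)$, so $P(x,y)-P_c(y)=(\beta+\gamma)(x,y)\pi(y)$ by \eqref{eq:final}. The proof above shows that $|\beta+\gamma|\le\frac18$ for all pairs, and $\beta+\gamma$ vanishes unless $y\in S_{n-1}\cup S_n\cup S_{n+1}$, a set of mass at most $4\cdot2^{-n}$. This gives the bound. The color $c$ occurs on every second level, so $P_c$ is an $\ell^1$-limit of rows $\nu=P(x,\cdot)$ with $f(x)=c$. Each such $\nu$ is a probability with $\nu(f^{-1}(c))=0$ and $\nu P=\pi$. These properties pass to the limit, the last one because $\|\nu P-\nu'P\|\le\|\nu-\nu'\|$ for a stochastic matrix $P$.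
\end{proof}

\section{Two-step mixing on compact spaces}\label{sec:compact}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
We add one limit point to each color class and put different classes at distance $1$. Let $\Omega_0=S\sqcup\{\infty_c:c\in C\}$, $f(\infty_c)=c$, $h(x)=2^{-n}$ for $x\in S_n$, and $h(\infty_c)=0$. Put $d(x,x)=0$ and, for $x\ne y$,
\[
d(x,y)=\begin{cases}1&\text{if }f(x)\ne f(y),\\ \max(h(x),h(y))&\text{if }f(x)=f(y).\end{cases}
\]
For $x\ne y$ we have $0<d(x,y)\le1$, because $h$ vanishes at only one point of each color. For distinct $x,y,z$ we have $d(x,z)\le\max(d(x,y),d(y,z))$: if $f(y)$ differs from $f(x)$ or from $f(z)$ the right side is $1$, and otherwise all three colors agree and the right side is $\max(h(x),h(y),h(z))$. So $d$ is a metric. A ball $B(\infty_c,r)$ contains all points of color $c$ whose level $n$ has $2^{-n}<r$. Since levels are finite and there are finitely many colors, any balls centered at the points $\infty_c$ leave only finitely many points uncovered, and $\Omega_0$ is compact. A point $x\in S$ is isolated, since $d(x,y)\ge h(x)$ for $y\ne x$.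

Regard $\pi$ and the rows $P(x,\cdot)$ as measures on $\Omega_0$ carried by $S$, and set $P(\infty_c,\cdot)=P_c$. Continuity in total variation has to be checked only at the points $\infty_c$, where Lemma~\ref{lem:rows} gives $\|P(x,\cdot)-P_c\|\le d(x,\infty_c)$ if $d(x,\infty_c)<\frac12$. By Proposition~\ref{prop:chain} and Lemma~\ref{lem:rows}, for every $x\in\Omega_0$ we have $P^2(x,\cdot)=\pi$, and $P(x,\cdot)$ is carried by points of color other than $f(x)$, which are at distance $1$ from $x$.
\end{proof}

The space $\Omega_0$ has exactly $N$ accumulation points. In a general space with $N$ accumulation points we can place $S$ in the same way, but the kernel must also be defined, continuously, at all other points. What makes this possible is convexity: the conditions $\nu P=\pi$ and $\nu(f^{-1}(c))=0$ survive convex combinations. We use Dugundji's extension theorem \cite{Dugundji}: a continuous map from a closed subset $T$ of a metric space to a locally convex space extends continuously to the whole metric space, with values in the convex hull of the image of $T$.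

\begin{proof}[Proof of Theorem~\ref{thm:spaces}(d)]
If $\Omega$ is uncountable the hypothesis holds: a countable dense set contains every isolated point, so all but countably many points are accumulation points.

Let $p_c$, $c\in C$, be distinct accumulation points, and choose $\tau>0$ with $d(p_c,p_{c'})>6\tau$ for $c\ne c'$. For each $c$ list $f^{-1}(c)$ as $x_1,x_2,\dots$ in order of nondecreasing level, and choose distinct points $\phi(x_j)\in B(p_c,\tau/j)\setminus\{p_c\}$. The balls $B(p_c,\tau)$ are disjoint, so $\phi:S\to\Omega$ is injective, and $\nu\mapsto\phi_*\nu=\sum_x\nu(x)\delta_{\phi(x)}$ is a linear isometry from $\ell^1(S)$ into the signed measures on $\Omega$ with the total variation norm.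

The set $T_c=\phi(f^{-1}(c))\cup\{p_c\}$ is a convergent sequence of distinct points together with its limit. So it is closed, and all its points except $p_c$ are isolated in it. By Lemma~\ref{lem:rows} the map $T_c\to\ell^1(S)$ given by $\phi(x)\mapsto P(x,\cdot)$, $p_c\mapsto P_c$ is continuous. Extend it by Dugundji's theorem to a continuous $\Phi_c:\Omega\to\ell^1(S)$. Each $\Phi_c(y)$ is a finite convex combination of $P_c$ and rows $P(x,\cdot)$ with $f(x)=c$; in particular it vanishes on $f^{-1}(c)$. We use $\Phi_c$ near $p_c$ and an arbitrary row far from all $p_c$. Let $\chi_c(y)=\min\{1,\max\{0,3-d(y,p_c)/\tau\}\}$, which equals $1$ on $\bar B(p_c,2\tau)$ and $0$ outside $B(p_c,3\tau)$; at each $y$ at most one $\chi_c(y)$ is nonzero. Fix $x_0\in S$ and put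
\[
\nu_y=\sum_c\chi_c(y)\Phi_c(y)+\Big(1-\sum_c\chi_c(y)\Big)P(x_0,\cdot),\qquad Q(y,\cdot)=\phi_*\nu_y .
\]
Then $y\mapsto Q(y,\cdot)$ is continuous in total variation, so $Q$ is a Borel kernel. Each $\nu_y$ is a convex combination of probabilities $\nu$ with $\nu P=\pi$, and $\nu_{\phi(x)}=\Phi_{f(x)}(\phi(x))=P(x,\cdot)$. Hence
\[
Q^2(y,\cdot)=\sum_x\nu_y(x)\,Q(\phi(x),\cdot)=\phi_*(\nu_yP)=\phi_*\pi\qquad(y\in\Omega).
\]
We check (R$_\tau$). Every $Q(y,\cdot)$ is carried by $\bigcup_cB(p_c,\tau)$. If $d(y,p_c)\le2\tau$ for some $c$, then $\nu_y=\Phi_c(y)$, so $Q(y,\cdot)$ is carried by the balls $B(p_{c'},\tau)$ with $c'\ne c$, whose points are at distance greater than $6\tau-2\tau-\tau=3\tau$ from $y$. If $d(y,p_c)>2\tau$ for all $c$, every point of $\bigcup_cB(p_c,\tau)$ is at distance greater than $\tau$ from $y$.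
\end{proof}

\section{Three accumulation points suffice}\label{sec:three}

With three accumulation points there is room for only three infinite color classes. We reduce the number of colors from $N$ to $3$ by letting the state remember a window of the recent past and computing the new color from the old colors in the window. The price is a longer mixing time.

A word $c_0c_1\dots c_m$ is \emph{proper} if adjacent letters are distinct.

\begin{lemma}\label{lem:reduce}
Let $r=N-3$. There is a map $\Psi$ from the proper words of length $2r+1$ over $\{1,\dots,N\}$ to $\{1,2,3\}$ such that $\Psi(c_0\dots c_{2r})\ne\Psi(c_1\dots c_{2r+1})$ for every proper word $c_0\dots c_{2r+1}$.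
\end{lemma}

\begin{proof}
For $q\ge4$ and a proper word $c_0\dots c_m$ over $\{1,\dots,q\}$ with $m\ge2$, let $R_q(c_0\dots c_m)=c_1'\dots c_{m-1}'$, where $c_i'=c_i$ if $c_i<q$ and $c_i'=\min(\{1,2,3\}\setminus\{c_{i-1},c_{i+1}\})$ if $c_i=q$. For example $R_4(414243)=1321$. The new word is over $\{1,\dots,q-1\}$, and it is proper: if $c_i=q$, its neighbors are not $q$, so they keep their values, and $c_i'$ differs from both; if $c_i,c_{i+1}<q$, both letters are unchanged. Three letters are needed here, since two may be excluded by the neighbors.

Let $\Psi=R_4\circ R_5\circ\dots\circ R_N$. It consists of $r$ steps, each shortening the word by $2$, so it sends proper words of length $2r+1$ to single letters in $\{1,2,3\}$ and proper words of length $2r+2$ to proper words of length $2$. Since $c_i'$ depends only on $c_{i-1},c_i,c_{i+1}$, deleting the first or the last letter commutes with each $R_q$. Hence the two letters of $\Psi(c_0\dots c_{2r+1})$ are $\Psi(c_0\dots c_{2r})$ and $\Psi(c_1\dots c_{2r+1})$, and they are distinct.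
\end{proof}

\begin{proof}[Proof of the ``if'' half of Theorem~\ref{thm:spaces}(b)]
Identify $C$ with $\{1,\dots,N\}$ and let $S,f,P,\pi$ be as in Proposition~\ref{prop:chain}. Let $S'$ be the countable set of tuples $(x_0,\dots,x_{2r})\in S^{2r+1}$ with $f(x_i)\ne f(x_{i+1})$ for all $i$. Let $P'$ move from $(x_0,\dots,x_{2r})$ to $(x_1,\dots,x_{2r},y)$ with probability $P(x_{2r},y)$. This probability is $0$ if $f(y)=f(x_{2r})$, so $P'$ is a stochastic matrix on $S'$, and by Lemma~\ref{lem:reduce} the coloring $f'(x_0,\dots,x_{2r})=\Psi(f(x_0)\dots f(x_{2r}))\in\{1,2,3\}$ changes at every step. After $k'=2r+2$ steps the state is $(Y_2,\dots,Y_{2r+2})$, where $(Y_j)$ is the $P$-chain started at $Y_0=x_{2r}$. Since $Y_2$ has law $\pi$, this tuple has a law $\pi'$ that does not depend on the starting state: $(P')^{k'}(x,\cdot)=\pi'$ for all $x\in S'$. By the two-color obstruction of Section~\ref{sec:easy} all three colors occur; fix $s_i\in S'$ with $f'(s_i)=i$.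

Let $p_1,p_2,p_3$ be distinct accumulation points of $\Omega$, and let $\tau>0$ satisfy $d(p_i,p_j)>6\tau$ for $i\ne j$. The balls $B(p_i,\tau)$ are infinite and disjoint, so there is an injection $\phi:S'\to\Omega$ that sends points of color $i$ into $B(p_i,\tau)$. The balls $B(p_i,3\tau)$ are disjoint too. Define $\psi:\Omega\to S'$ by $\psi(\phi(x))=x$; for $y\notin\phi(S')$ let $\psi(y)=s_i$ if $y\in B(p_i,3\tau)$, and $\psi(y)=s_1$ if $y$ lies in none of these balls. Each fiber of $\psi$ is Borel and $S'$ is countable, so $Q(y,\cdot)=\phi_*P'(\psi(y),\cdot)$ is a Borel kernel. From $\psi\circ\phi=\mathrm{id}$ we get $Q^j(y,\cdot)=\phi_*(P')^j(\psi(y),\cdot)$ by induction on $j\ge1$, so $Q^{k'}(y,\cdot)=\phi_*\pi'$ for all $y$.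

Finally, (R$_\tau$) holds. If $y\in B(p_i,3\tau)$, then $f'(\psi(y))=i$, so $Q(y,\cdot)$ is carried by the balls $B(p_j,\tau)$ with $j\ne i$, whose points are at distance greater than $6\tau-3\tau-\tau=2\tau$ from $y$. Otherwise $y$ is at distance greater than $2\tau$ from every point of $\bigcup_jB(p_j,\tau)$, which carries $Q(y,\cdot)$.
\end{proof}

The chain so obtained mixes in $k'=2N-4$ steps, and its kernel is only claimed to be Borel.

\section{The trace obstruction for few accumulation points}\label{sec:trace}

The ``only if'' half of Theorem~\ref{thm:spaces}(b) and part (c) follow from one statement.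

\begin{proposition}\label{prop:few}
Let $\Omega$ be a nonempty compact metric space with exactly $\ell$ accumulation points, and let $k\ge1$, $\epsilon>0$. If $\ell\le2$, or if $\ell=3$ and $k=2$, then no chain on $\Omega$ satisfies \textup{(M$_k$)} and \textup{(R$_\epsilon$)}.
\end{proposition}

Such a space consists of $\ell$ small balls and a finite remainder $F$. For $\ell=2$ the two-color obstruction does not apply, because a visit to $F$ can shift the parity. Nor does Lemma~\ref{lem:trace} apply to all bounded functions, where $P$ need not have a trace. We construct a finite-dimensional space of functions that is invariant under $P$ and splits along the balls and $F$, and compute the trace there in two ways. The hypothesis on $\ell$ and $k$ is what makes this space finite-dimensional.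

\begin{proof}
Suppose that $P$ satisfies (M$_k$) and (R$_\epsilon$). Let $p_1,\dots,p_\ell$ be the accumulation points. For every $\rho>0$ the set $\Omega\setminus\bigcup_j\bar B(p_j,\rho)$ is finite: otherwise, by compactness, $\Omega$ would have an accumulation point at distance at least $\rho$ from every $p_j$. Letting $\rho\to0$ along a sequence shows that $\Omega$ is countable, so all functions on $\Omega$ are Borel. Fix $\rho\le\epsilon/2$ so small that the balls $A_j=\bar B(p_j,\rho)$ are disjoint, and let $F=\Omega\setminus\bigcup_jA_j$.

Let $P$ act on the space $\mathcal V$ of bounded real functions on $\Omega$. Let $E_j$ and $E_F$ be multiplication by $\mathbf 1_{A_j}$ and $\mathbf 1_F$, so that $I=E_1+\dots+E_\ell+E_F$, and let $\mathcal V_F=E_F\mathcal V$, which has the finite basis $\mathbf 1_{\{x\}}$, $x\in F$. Since $A_j$ has diameter at most $\epsilon$, restlessness gives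
\begin{equation}\label{eq:zero}
E_jPE_j=0\quad(1\le j\le\ell),\qquad P(x,\{x\})=0\quad(x\in F).
\end{equation}

\emph{Step 1: long words have finite rank.} For $a\ne b$ in $\{1,\dots,\ell\}$ put $Z_{ab}=E_aPE_b$. A \emph{word} of length $m\ge1$ is a product $Z_{a_0a_1}Z_{a_1a_2}\cdots Z_{a_{m-1}a_m}=E_{a_0}PE_{a_1}P\cdots PE_{a_m}$ with $a_i\in\{1,\dots,\ell\}$ and adjacent indices distinct. An operator has finite rank if its range is finite-dimensional; sums of such operators, and their products with any operator on either side, again have finite rank. Write $\equiv$ for equality up to an operator of finite rank. Insert $I=\sum_jE_j+E_F$ between the factors of $E_aP^kE_b$. Terms containing $E_F$ have finite rank, and terms with two equal adjacent indices vanish by \eqref{eq:zero}. Also $P^ku=\left(\int u\,d\pi\right)\mathbf 1$, so $E_aP^kE_b$ has rank at most $1$. Therefore, for all $a,b\in\{1,\dots,\ell\}$,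
\begin{equation}\label{eq:words}
\text{the sum of all words of length $k$ with $a_0=a$ and $a_k=b$ is}\ \equiv0 .
\end{equation}
We claim that for some $L\ge1$ every word of length $L$ has finite rank. If $\ell\le1$ there are no words, and we take $L=1$. If $\ell=2$, a word of length $k$ is determined by $a_0$, so it is the only term of its sum in \eqref{eq:words}, and we take $L=k$. Let $\ell=3$, $k=2$ and $\{a,b,c\}=\{1,2,3\}$. Then \eqref{eq:words} gives
\[
Z_{ab}Z_{bc}\equiv0,\qquad Z_{ab}Z_{ba}+Z_{ac}Z_{ca}\equiv0 .
\]
A word of length $3$ with $a_0\ne a_2$ or $a_1\ne a_3$ contains a factor of the first kind and so has finite rank. The remaining words have the form $Z_{ab}Z_{ba}Z_{ab}\equiv-Z_{ac}(Z_{ca}Z_{ab})\equiv0$. We take $L=3$.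

\emph{Step 2: an invariant space.} Let $M$ be the span of all functions
\begin{equation}\label{eq:gen}
E_{a_0}PE_{a_1}P\cdots PE_{a_m}u,\qquad m\ge0,\quad a_i\in\{1,\dots,\ell,F\},\quad u\in\mathcal V_F+\mathbb R\mathbf 1 .
\end{equation}
Taking $m=0$ and summing over $a_0$ shows that $M$ contains $\mathbf 1$ and $\mathcal V_F$. Each $E_a$ fixes or kills a function \eqref{eq:gen}, so $E_aM\subset M$. Applying $P=\sum_aE_aP$ to \eqref{eq:gen} gives a sum of functions of the same form, so $PM\subset M$. To see that $\dim M<\infty$, sort the nonzero functions \eqref{eq:gen} into three kinds. If $m<L$, the function is the image of an element of the finite-dimensional space $\mathcal V_F+\mathbb R\mathbf 1$ under one of finitely many operators. If $m\ge L$ and $a_i=F$ for some $i\le L$, it lies in the range of $E_{a_0}P\cdots PE_{a_i}$, one of finitely many operators of finite rank. If $m\ge L$ and $a_0,\dots,a_L\in\{1,\dots,\ell\}$, then adjacent indices among these are distinct by \eqref{eq:zero}, and the function lies in the range of a word of length $L$, again one of finitely many operators of finite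 rank by Step 1.

\emph{Step 3: two traces.} Since $P\mathbf 1=\mathbf 1$ and $P^kM\subset\mathbb R\mathbf 1$, Lemma~\ref{lem:trace} gives $\operatorname{tr}(P|_M)=1$. On the other hand $M=E_1M\oplus\dots\oplus E_\ell M\oplus\mathcal V_F$, and the trace is the sum of the traces of the diagonal blocks. In the basis $\mathbf 1_{\{x\}}$ the block on $\mathcal V_F$ has diagonal entries $P\mathbf 1_{\{x\}}(x)=P(x,\{x\})$. By \eqref{eq:zero},
\[
\operatorname{tr}(P|_M)=\sum_{j=1}^\ell\operatorname{tr}\big(E_jPE_j|_{E_jM}\big)+\sum_{x\in F}P(x,\{x\})=0,
\]
a contradiction.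
\end{proof}

The case $\ell\le2$ is the ``only if'' half of (b), and the cases $\ell\le2$ and $\ell=3$ with $k=2$ give (c). This completes the proof of Theorem~\ref{thm:spaces}.

\begin{remark}
The hypothesis on $\ell$ and $k$ enters only in Step 1, where \eqref{eq:words} must contain enough sums with a single term. For $\ell=4$ and $k=2$ the relation for distinct $a,c$ reads $Z_{ab}Z_{bc}+Z_{ad}Z_{dc}\equiv0$, and no sum has a single term. The claim of Step 1 must fail for the chains built in this paper, with $\ell=N$, $k=2$ in Section~\ref{sec:compact} and $\ell=3$, $k=2N-4$ in Section~\ref{sec:three}, since Steps 2 and 3 would otherwise exclude them.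
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dugundji}
Dugundji, \emph{Pacific J. Math.} 1 (1951).

\bibitem{Simons}
\emph{Simons Workshop on Approximate Counting, Markov Chains and Phase Transitions: Open Problem Session},
\texttt{https://\allowbreak simons.berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak docs/\allowbreak 4458/\allowbreak openproblems.pdf}.

\end{thebibliography}
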